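\title{The maximum likelihood estimator in the tensor normal model: operator-norm accuracy at the optimal sample size}

\begin{abstract}
In the tensor normal model one observes $n$ independent centered Gaussian tensors of format $d_1\times\cdots\times d_m$ whose precision matrix is a Kronecker product of $m$ factors. Put $D=d_1\cdots d_m$ and $d=\max_a d_a$. We prove that if $nD\ge 5d^2/\varepsilon^2$ and $\varepsilon\le 1/(Km^2)$ for an absolute constant $K$, then with probability at least $1-O(m^2)\exp(-\varepsilon^2nD/(2d))$ the maximum likelihood estimator exists, is unique, and estimates every factor to relative error $O(\varepsilon)$ in operator norm. This confirms a conjecture. We also give factor-by-factor refinements, and lower bounds showing that the sample size and the exponent are optimal up to absolute constants. The proof minimizes the likelihood over a small operator-norm ball, where it is strongly geodesically convex, and shows that the minimizer is interior by comparing it with the minimizer obtained after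 one slice of the data is replaced by its expectation.
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $m\ge2$, let $d_1,\dots,d_m\ge1$ be integers, and put
\[
d=\max_a d_a,\qquad D=d_1d_2\cdots d_m .
\]
We assume $d\ge2$. In the \emph{tensor normal model} we observe $n$ independent samples $x_1,\dots,x_n\in\mathbb R^{d_1}\otimes\cdots\otimes\mathbb R^{d_m}\cong\mathbb R^D$ from the centered Gaussian law $N(0,\Theta^{-1})$, where the precision matrix has the form
\[
\Theta=\lambda\,\Theta_1\otimes\cdots\otimes\Theta_m,\qquad \lambda>0,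
\]
and each $\Theta_a$ is a positive definite $d_a\times d_a$ matrix with $\det\Theta_a=1$. The normalization makes $\lambda$ and the factors $\Theta_a$ uniquely determined by $\Theta$; a factor with $d_a=1$ equals $1$ and there is nothing to estimate. The maximum likelihood estimator (MLE), when it exists and is unique, is the element $\widehat\Theta=\widehat\lambda\,\widehat\Theta_1\otimes\cdots\otimes\widehat\Theta_m$ of the model, normalized in the same way, that maximizes the likelihood of the samples. We measure errors by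
\[
d_{\mathrm{op}}(A,B)=\|B^{-1/2}AB^{-1/2}-I\|_{\mathrm{op}}
\]
for positive definite $A,B$ of the same size. This is a relative error in the worst direction: $d_{\mathrm{op}}(A,B)\le r$ if and only if $(1-r)B\preceq A\preceq(1+r)B$. A constant is \emph{absolute} if it does not depend on $m$, $n$, the $d_a$, $\varepsilon$ or $\Theta$, and $X\lesssim Y$ (equivalently $Y\gtrsim X$) means $X\le CY$ with $C$ absolute.

How many samples should the MLE need in order to reach error $\varepsilon$ in every factor? Suppose that an oracle reveals $\lambda$ and all $\Theta_b$ with $b\ne a$. Multiply each $x_i$ by $\lambda^{1/2}$, apply $\Theta_b^{1/2}$ to its $b$th factor for every $b\neq a$, and read the result as a $d_a\times(D/d_a)$ matrix. Its columns are independent with law $N(0,\Theta_a^{-1})$, so the data consist of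
\[
n_a=nD/d_a
\]
independent samples in dimension $d_a$. The sample covariance of these vectors has relative error of order $\sqrt{d_a/n_a}=d_a/\sqrt{nD}$, and in a single fixed direction it deviates by $\varepsilon$ with probability exponentially small in $\varepsilon^2n_a$. The worst factor is the largest one. One is led to guess that error $\varepsilon$ is reached when $nD\gtrsim d^2/\varepsilon^2$, with failure probability exponentially small in
\[
L=\varepsilon^2nD/d ,
\]
provided that not knowing the other factors costs nothing. That proviso is far from obvious. For $m=2$ and $d_1=d_2=d$ the condition reads $n\gtrsim1/\varepsilon^2$: the number of samples does not grow with the dimension, and each factor must be estimated from the same few matrices that are used to estimate the other.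

It is known that $nD\gtrsim d_a^2/\varepsilon^2$ is necessary even for estimating a single factor $\Theta_a$ to accuracy $\varepsilon$ in $d_{\mathrm{op}}$. Known guarantees for the MLE have the form: with probability at least $1-O(m^2)\exp(-\Omega(L))$ the MLE exists uniquely and $d_{\mathrm{op}}(\widehat\Theta_a,\Theta_a)\lesssim\varepsilon$ for all $a$; they require stronger assumptions on the sample size. It was conjectured in \cite{GCA} that such a guarantee holds as soon as $nD\ge C_1d^2/\varepsilon^2$ with $C_1$ absolute, for all $\varepsilon\le1/q(m)$ with $q$ a fixed polynomial. We prove this with $q(m)=Km^2$, $C_1=5$ and exponent $L/2$. Note that $nD\ge5d^2/\varepsilon^2$ is the same as $L\ge5d$.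

\begin{theorem}\label{thm:main}
There are absolute constants $K$ and $C_2$ such that the following holds for all $m\ge2$, all $d_1,\dots,d_m$ with $d\ge2$, all $0<\varepsilon\le1/(Km^2)$, all $n$ with $nD\ge5d^2/\varepsilon^2$, and every $\Theta$ in the model. With probability at least $1-C_2m^2e^{-\varepsilon^2nD/(2d)}$, the MLE exists, is unique, and satisfies $d_{\mathrm{op}}(\widehat\Theta_a,\Theta_a)\le C_2\varepsilon$ for all $a$ simultaneously.
\end{theorem}

The proof shows more: each factor is estimated at its own oracle rate, up to a term of second order that accounts for the other factors being unknown.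

\begin{theorem}\label{thm:refined}
The constants $K$ and $C_2$ can be chosen so that, in the setting of Theorem~\ref{thm:main}, the following also hold.
\begin{itemize}
\item[(i)] With probability at least $1-C_2m^2e^{-L/2}$, the MLE exists, is unique, and satisfies, simultaneously for all $a$,
\[
d_{\mathrm{op}}(\widehat\Theta_a,\Theta_a)\le C_2\bigl(\varepsilon\sqrt{d_a/d}+m^2\varepsilon^2\bigr),\qquad |\widehat\lambda/\lambda-1|\le C_2\varepsilon .
\]
\item[(ii)] Fix $a$ and $s$ with $5d_a\le s\le L$. With probability at least $1-C_2m^2e^{-L/2}-C_2e^{-s/2}$, the MLE exists, is unique, and satisfies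
\[
d_{\mathrm{op}}(\widehat\Theta_a,\Theta_a)\le C_2\bigl(\sqrt{sd_a/(nD)}+m^2\varepsilon^2\bigr).
\]
In particular, if $nD\ge5K^2m^4d^2$, then with probability at least $1-2C_2m^2e^{-5d_a/2}$,
\[
d_{\mathrm{op}}(\widehat\Theta_a,\Theta_a)\lesssim\frac{d_a}{\sqrt{nD}}+\frac{m^2d^2}{nD}.
\]
\end{itemize}
\end{theorem}

In the other direction, no estimator does better than the oracle heuristic predicts. An \emph{estimator} of $\Theta_a$ is a measurable function of the samples, $\mathbb P_\Theta$ is the law of the samples, and suprema are over the model.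

\begin{theorem}\label{thm:lower}
Let $d_a\ge2$ and $0<r\le1/8$, and let $\widetilde\Theta_a$ be any positive definite estimator of $\Theta_a$. Then
\[
\sup_\Theta\mathbb P_\Theta\bigl(d_{\mathrm{op}}(\widetilde\Theta_a,\Theta_a)\ge r\bigr)\ge\tfrac14\exp\bigl(-\tfrac83\,r^2nD/d_a\bigr).
\]
Moreover, there is an absolute constant $c_1>0$ such that $nD\le c_1d_a^2/r^2$ implies that this supremum is at least $c_1$.
\end{theorem}

Take $d_a=d$. If $r=2C_2\varepsilon\le1/8$, every estimator has error larger than $C_2\varepsilon$ with probability at least $\frac14\exp(-\frac{32}3C_2^2L)$ for some $\Theta$, and below $c_1d^2/r^2$ entries every estimator misses accuracy $r$ with probability at least $c_1$ for some $\Theta$. So the sample size $d^2/\varepsilon^2$ and the exponent $L$ in Theorem~\ref{thm:main} are optimal up to absolute constants.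

The paper is organized as follows. Section~\ref{sec:geometry} rewrites the MLE as the minimizer of a geodesically convex function $F$ and reduces the theorems to an operator-norm bound on certain whitened sample covariances, evaluated at the minimizer of $F$ over a small ball. Section~\ref{sec:two} shows for $m=2$ why such a bound cannot hold uniformly on the ball, and works out the remedy in a linearized model. Section~\ref{sec:gauss} contains the Gaussian estimates, Section~\ref{sec:convex} proves strong convexity of $F$ on the ball, and Section~\ref{sec:loo} carries out the comparison with one direction left out. Theorems~\ref{thm:main} and~\ref{thm:refined} are proved in Section~\ref{sec:proof}, and Theorem~\ref{thm:lower} in Section~\ref{sec:lower}.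

\section{The profile likelihood and its geometry}\label{sec:geometry}

\subsection{Conventions}
We write $\langle X,Y\rangle=\operatorname{tr}X^TY$, and $\|\cdot\|_F$, $\|\cdot\|_1$, $\|\cdot\|_{\mathrm{op}}$ for the Frobenius, trace and operator norms. In a tensor product of matrices attached to different factors, each matrix stands in its own position, in whatever order we write them. We identify $\mathbb R^k\otimes\mathbb R^l$ with the $k\times l$ matrices so that $A\otimes B$ acts by $X\mapsto AXB^T$. If $x,x'$ correspond to $X,X'$ and $A,B$ are symmetric, then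
\begin{equation}\label{eq:unfold}
x^T(A\otimes B)x'=\operatorname{tr}(X^TAX'B)=\langle A,XBX'^T\rangle .
\end{equation}
The \emph{unfolding} of vectors $x_1,\dots,x_n\in\mathbb R^k\otimes\mathbb R^l$ along the first factor is the $k\times nl$ matrix $[X_1\ \cdots\ X_n]$.

\subsection{Reduction to the identity and to the factors}
Let $\rho=\frac1{nD}\sum_ix_ix_i^T$. The negative log-likelihood of a precision matrix $\Psi$ equals $\frac{nD}2\bigl(\langle\rho,\Psi\rangle-\frac1D\log\det\Psi\bigr)$ plus a constant. Write $x_i=\Theta^{-1/2}z_i$ with $z_i$ standard Gaussian. The objective for the data $x$ at $\Psi$ equals the objective for the data $z$ at $\Theta^{-1/2}\Psi\Theta^{-1/2}$ plus a constant, and $\Psi\mapsto\Theta^{-1/2}\Psi\Theta^{-1/2}$ is a bijection of the model that sends the factor $\Psi_a$ to $\Theta_a^{-1/2}\Psi_a\Theta_a^{-1/2}$, again of determinant $1$, and divides the scalar by $\lambda$. Hence $\widehat\Theta_a(x)=\Theta_a^{1/2}\widehat\Theta_a(z)\Theta_a^{1/2}$ and $\widehat\lambda(x)=\lambda\widehat\lambda(z)$,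 so that $d_{\mathrm{op}}(\widehat\Theta_a(x),\Theta_a)=\|\widehat\Theta_a(z)-I\|_{\mathrm{op}}$. \emph{Until Section~\ref{sec:lower} the true parameter is therefore the identity}, all entries of the $x_i$ are independent $N(0,1)$, and the letter $\Theta$ is free for other use.

Let $\mathcal P_a$ be the set of positive definite $d_a\times d_a$ matrices of determinant $1$ and $\mathcal P=\prod_a\mathcal P_a$. For a point of $\mathcal P$ we write $\Theta$ both for the tuple $(\Theta_a)_a$ and for the matrix $\bigotimes_a\Theta_a$, and we put $\Theta_{\neg a}=\bigotimes_{b\ne a}\Theta_b$ and $\Theta_{\neg ab}=\bigotimes_{c\ne a,b}\Theta_c$ (equal to $1$ if $m=2$). At $\Psi=\lambda\Theta$ the objective is $\lambda\langle\rho,\Theta\rangle-\log\lambda$. When $\rho\ne0$ it has the unique minimum $1+\log\langle\rho,\Theta\rangle$ over $\lambda>0$, at $\lambda=1/\langle\rho,\Theta\rangle$. So the MLE exists and is unique if and only if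
\[
F(\Theta)=\log\langle\rho,\Theta\rangle
\]
has a unique minimizer on $\mathcal P$. The minimizer then gives the factors of the MLE, and $\widehat\lambda^{-1}$ is the value of $\langle\rho,\cdot\rangle$ there.

The \emph{marginals} $\rho_a$ and $\rho_{ab}$ ($a\ne b$) are the partial traces, defined by $\langle\rho_a,A\rangle=\langle\rho,A\otimes I\rangle$ and $\langle\rho_{ab},A\otimes B\rangle=\langle\rho,A\otimes B\otimes I\rangle$ for $A$ on factor $a$ and $B$ on factor $b$. By \eqref{eq:unfold}, $\rho_a=XX^T/(nD)$ with $X$ the $d_a\times n_a$ unfolding of the data along factor $a$.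

\begin{example}\label{ex:nonexistence}
If $nD<d_a^2$ and $\rho\neq0$, the MLE does not exist. Indeed, $\rho_a$ has rank at most $n_a<d_a$. Take a unit vector $v$ in its kernel, $\Theta_a=e^{(d_a-1)t}vv^T+e^{-t}(I-vv^T)$ and $\Theta_b=I$ for $b\ne a$. Then $F(\Theta)=\log\langle\rho_a,\Theta_a\rangle=-t+\log\operatorname{tr}\rho$, which tends to $-\infty$ as $t\to\infty$. So $nD\ge d^2$ is needed for existence alone.
\end{example}

\subsection{Geodesics}
The set $\mathcal P$ is not convex, but $F$ is convex along a family of curves that joins any two points. A \emph{direction} is a tuple $H=(H_a)_a$ of symmetric traceless $d_a\times d_a$ matrices. When $H_a$ is paired with a $D\times D$ matrix it stands for $H_a\otimes I$, and $H$ stands for $\sum_aH_a\otimes I$. The summands commute, so $e^{tH}=\bigotimes_ae^{tH_a}$. The \emph{geodesic} from $\Theta$ in direction $H$ is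
\[
\gamma(t)=\Theta^{1/2}e^{tH}\Theta^{1/2},\qquad\text{that is,}\qquad\gamma_a(t)=\Theta_a^{1/2}e^{tH_a}\Theta_a^{1/2}\in\mathcal P_a .
\]
We measure directions by the normalized Frobenius norm
\[
\|H\|^2=\sum_au_a^2,\qquad u_a=\|H_a\|_F/\sqrt{d_a},
\]
so that $u_a$ is the root mean square of the eigenvalues of $H_a$. For $\Theta\in\mathcal P$ put $\rho^\Theta=\Theta^{1/2}\rho\,\Theta^{1/2}$.

\begin{lemma}\label{lem:geodesics}
Let $\rho\succeq0$ be nonzero, $\Theta\in\mathcal P$ and $\alpha=\operatorname{tr}\rho^\Theta=\langle\rho,\Theta\rangle$.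
\begin{itemize}
\item[(a)] Every $\Theta^*\in\mathcal P$ equals $\gamma(1)$ for a geodesic $\gamma$ from $\Theta$.
\item[(b)] Let $\gamma$ be the geodesic from $\Theta$ in direction $H$. For every $t$ there is a direction $H^{(t)}$ with $\|H^{(t)}_a\|_F=\|H_a\|_F$ for all $a$ and $\gamma(t+s)=\gamma(t)^{1/2}e^{sH^{(t)}}\gamma(t)^{1/2}$ for all $s$.
\item[(c)] We have
\begin{equation}\label{eq:derivs}
(F\circ\gamma)'(0)=\frac{\langle\rho^\Theta,H\rangle}\alpha,\qquad(F\circ\gamma)''(0)=\frac{\langle\rho^\Theta,H^2\rangle}\alpha-\frac{\langle\rho^\Theta,H\rangle^2}{\alpha^2},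
\end{equation}
and $F\circ\gamma$ is convex on $\mathbb R$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Take $H_a=\log(\Theta_a^{-1/2}\Theta_a^*\Theta_a^{-1/2})$; its trace is $\log\det\Theta_a^*-\log\det\Theta_a=0$.

(b) Let $X_a=\Theta_a^{1/2}e^{tH_a/2}$. Then $\gamma_a(t+s)=X_ae^{sH_a}X_a^T$ and $X_aX_a^T=\gamma_a(t)$, so $O_a=\gamma_a(t)^{-1/2}X_a$ is orthogonal. Take $H_a^{(t)}=O_aH_aO_a^T$.

(c) Differentiate $F(\gamma(t))=\log\langle\rho^\Theta,e^{tH}\rangle$ twice. The Cauchy--Schwarz inequality for the semi-inner product $(X,Y)\mapsto\operatorname{tr}(X^T\rho^\Theta Y)$, applied to $I$ and $H$, gives $\langle\rho^\Theta,H\rangle^2\le\alpha\langle\rho^\Theta,H^2\rangle$, so the second derivative at $0$ is nonnegative. By (b), every time $t$ is time $0$ of a geodesic of the same form.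
\end{proof}

\subsection{Whitened covariances}
For $\Theta\in\mathcal P$ let $M_a(\Theta)$ be the symmetric $d_a\times d_a$ matrix with
\[
\langle M_a(\Theta),A\rangle=d_a\langle\rho,A\otimes\Theta_{\neg a}\rangle\qquad\text{for all symmetric }A .
\]
It is the sample covariance of the $n_a$ columns of the oracle heuristic, with $\Theta_{\neg a}$ in place of the true factors; it does not depend on $\Theta_a$, and $M_a(I)=d_a\rho_a$. For a unit vector $v\in\mathbb R^{d_a}$, the vectors $y_i=(v^T\otimes I)x_i\in\mathbb R^{D/d_a}$ form the \emph{slice} of the data in direction $v$, and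
\begin{equation}\label{eq:vMv}
v^TM_a(\Theta)v=\frac1{n_a}\sum_iy_i^T\Theta_{\neg a}\,y_i .
\end{equation}
These matrices are the partial gradients of $F$:
\begin{equation}\label{eq:grad}
\langle\rho^\Theta,H_a\rangle=\frac1{d_a}\bigl\langle M_a(\Theta),\Theta_a^{1/2}H_a\Theta_a^{1/2}\bigr\rangle .
\end{equation}
At a critical point this vanishes for all traceless $H_a$, so $\Theta_a^{1/2}M_a(\Theta)\Theta_a^{1/2}$ is a multiple of $I$; each factor of the MLE is proportional to the inverse of its whitened covariance.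

\subsection{The ball}
We do not yet know that $F$ has a minimizer, so we minimize over a compact set. For a radius $0<\eta\le1$, fixed in Section~\ref{sec:gauss}, let
\[
\mathcal B=\{\Theta\in\mathcal P:\ e^{-\eta}I\preceq\Theta_a\preceq e^\eta I\ \text{ for all }a\}=\{\Theta\in\mathcal P:\ \|\log\Theta_a\|_{\mathrm{op}}\le\eta\ \text{ for all }a\}.
\]

\begin{lemma}\label{lem:ball}
\begin{itemize}
\item[(a)] The set $\mathcal B$ is compact. If $\gamma$ is a geodesic with $\gamma(0),\gamma(1)\in\mathcal B$, then $\gamma(t)\in\mathcal B$ for $0\le t\le1$.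
\item[(b)] If $\Theta\in\mathcal B$, then $1\le\operatorname{tr}\Theta_b/d_b\le1+\eta^2$ for all $b$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The set is closed and bounded. For positive definite $A,B$ put $A\#_tB=A^{1/2}(A^{-1/2}BA^{-1/2})^tA^{1/2}$, so that $\gamma_a(t)=\gamma_a(0)\#_t\gamma_a(1)$. The matrix $A^{-1}B$ is diagonalizable with positive eigenvalues, and $A\#_tB=A(A^{-1}B)^t=B(B^{-1}A)^{1-t}=B\#_{1-t}A$. The L\"owner--Heinz theorem states that $0\prec X\preceq Y$ implies $X^t\preceq Y^t$ for $0\le t\le1$. So $A\#_tB$ is monotone in $B$, and by the symmetry also in $A$. Thus $A,B\preceq e^\eta I$ implies $A\#_tB\preceq(e^\eta I)\#_t(e^\eta I)=e^\eta I$, and $A,B\succeq e^{-\eta}I$ implies $A\#_tB\succeq e^{-\eta}I$.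

(b) The eigenvalues of $\Theta_b$ are $e^{\nu_j}$ with $\sum_j\nu_j=0$ and $|\nu_j|\le\eta\le1$. Sum the inequalities $1+\nu\le e^\nu\le1+\nu+\nu^2$, valid for $|\nu|\le1$.
\end{proof}

Part (b) is where the normalization $\det\Theta_b=1$ pays off: a general matrix between $e^{-\eta}I$ and $e^\eta I$ can have normalized trace $e^{\eta}$, off from $1$ at first order in $\eta$.

The next lemma is the form of the stationarity equation that survives the constraint. Moving the largest and the smallest eigenvalue of one factor toward each other never leaves the ball, so this move cannot decrease $F$ at a constrained minimizer.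

\begin{lemma}\label{lem:criterion}
Let $\rho\succeq0$ be nonzero and let $\widehat\Theta$ minimize $F$ over $\mathcal B$. If $\|M_a(\widehat\Theta)-I\|_{\mathrm{op}}\le\kappa\le\frac14$ for some $a$, then the largest and smallest eigenvalues $e^{\nu_+},e^{\nu_-}$ of $\widehat\Theta_a$ satisfy $e^{\nu_+-\nu_-}\le\frac{1+\kappa}{1-\kappa}$. Consequently $\|\log\widehat\Theta_a\|_{\mathrm{op}}\le4\kappa$ and $\|\widehat\Theta_a-I\|_{\mathrm{op}}\le8\kappa$.
\end{lemma}

\begin{proof}
We may assume $\nu_+>\nu_-$. Let $v_+,v_-$ be corresponding unit eigenvectors, which are orthogonal, and let $H_a=v_-v_-^T-v_+v_+^T$ and $H_b=0$ for $b\ne a$. Since $H_a$ commutes with $\widehat\Theta_a$, the matrix $\gamma_a(t)=\widehat\Theta_ae^{tH_a}$ has the eigenvalues $e^{\nu_+-t}$ and $e^{\nu_-+t}$ on $v_+$ and $v_-$, and its other eigenvalues do not change. So $\gamma(t)\in\mathcal B$ for $0\le t\le\nu_+-\nu_-$, and optimality gives $(F\circ\gamma)'(0)\ge0$. By \eqref{eq:derivs} and \eqref{eq:grad},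
\[
0\le e^{\nu_-}v_-^TM_a(\widehat\Theta)v_--e^{\nu_+}v_+^TM_a(\widehat\Theta)v_+\le e^{\nu_-}(1+\kappa)-e^{\nu_+}(1-\kappa).
\]
This is the first claim. Next, $\frac{1+\kappa}{1-\kappa}=1+\frac{2\kappa}{1-\kappa}\le1+4\kappa\le e^{4\kappa}$, and $\nu_-\le0\le\nu_+$ because $\det\widehat\Theta_a=1$; hence $\max(\nu_+,-\nu_-)\le4\kappa$. Finally $e^x-1\le2x$ for $0\le x\le1$.
\end{proof}

The task is now definite: prove $\|M_a(\widehat\Theta)-I\|_{\mathrm{op}}<\eta/4$ for all $a$, with $\eta$ of order $\varepsilon$. Then $\widehat\Theta$ is interior to $\mathcal B$, and convexity makes it a global minimizer.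

\section{Two factors: the obstacle and the way around it}\label{sec:two}

In this section $m=2$ and $x_i$ is a $d_1\times d_2$ matrix $X_i$. By \eqref{eq:unfold},
\[
M_1(\Theta)=\frac1{nd_2}\sum_iX_i\Theta_2X_i^T,\qquad M_2(\Theta)=\frac1{nd_1}\sum_iX_i^T\Theta_1X_i .
\]
Fix a unit vector $v\in\mathbb R^{d_1}$; the slice is $y_i=X_i^Tv$. Nothing in this section is used later.

\subsection*{A uniform bound is too weak}
If $\Theta_2$ is fixed, \eqref{eq:vMv} is a quadratic form in $n_1=nd_2$ independent Gaussians and concentrates at scale $n_1^{-1/2}$. But $\widehat\Theta_2$ depends on the slice. The usual remedy is a bound that holds for all $\Theta\in\mathcal B$ at once, and it fails. Let $d_1=d_2=d$ be even and $5/\varepsilon^2\le n\le d/2$, which the hypotheses allow. The vectors $y_1,\dots,y_n$ lie in a subspace $E$ of dimension $d/2$. Let $\Theta_2$ act as $e^\eta$ on $E$ and as $e^{-\eta}$ on $E^\perp$, and let $\Theta_1=I$. Then $\Theta\in\mathcal B$ and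
\[
v^TM_1(\Theta)v=e^\eta\cdot\frac1{nd}\sum_i\|y_i\|^2,
\]
where the average has mean $1$ and variance $2/(nd)$. So a bound $\|M_1(\Theta)-I\|_{\mathrm{op}}\le\kappa$ valid on all of $\mathcal B$ must have $\kappa$ at least about $\eta$. With such $\kappa$, Lemma~\ref{lem:criterion} yields at best $\nu_+-\nu_-\le\log\frac{1+\kappa}{1-\kappa}$, about $2\eta$, which is true at every point of $\mathcal B$. We must use the fact that $\widehat\Theta_2$, unlike the matrix above, depends only weakly on any one slice.

\subsection*{A linearized model}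
The stationarity equation says that $\widehat\Theta_2$ is proportional to $M_2(\widehat\Theta)^{-1}$. Replace $\widehat\Theta_1$ by $I$, write $M_2(I)=I+Z$, and linearize both the inverse and the condition $\det=1$. This gives the surrogate $S=I-Z_0$, where the subscript $0$ denotes the traceless part. For $S$ everything can be computed exactly.

Write $X_i=vy_i^T+W_i$ with $W_i=(I-vv^T)X_i$, which is independent of $y_i$. Since $v^TW_i=0$, we have $X_i^TX_i=y_iy_i^T+W_i^TW_i$. Let $Y=\sum_i(y_iy_i^T-I)$ and let $\bar S=\mathbb E[S\mid W]$ be the surrogate with the slice replaced by its expectation. Then $S=\bar S-Y_0/(nd_1)$. Since $\sum_iy_iy_i^T=Y+nI$ and $\langle Y+nI,Y_0\rangle=\|Y_0\|_F^2$,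
\begin{equation}\label{eq:toy}
\frac1{n_1}\sum_iy_i^TSy_i=\frac1{n_1}\sum_iy_i^T\bar Sy_i-\frac{\|Y_0\|_F^2}{n^2D}.
\end{equation}
In the first term $\bar S$ is independent of $y$. Given $W$, this term has mean $\operatorname{tr}\bar S/d_2=1$ and variance $\frac2{n_1}\cdot\|\bar S\|_F^2/d_2$, which is the oracle variance $2/n_1$ when $\bar S$ is near $I$. For the second term, $\mathbb E\|y_iy_i^T-I\|_F^2=(d_2^2+2d_2)-2d_2+d_2=d_2(d_2+1)$, so $\mathbb E\|Y_0\|_F^2\le nd_2(d_2+1)\le 2nd^2$, and the term has expectation at most $2d^2/(nD)\le\frac25\varepsilon^2$. The dependence on the slice costs only second order.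

It is useful to see this cost as a product, because the general proof estimates the two factors separately:
\[
\frac{\|Y_0\|_F^2}{n^2D}=\frac{\|Y_0\|_F}{nd_1\sqrt{d_2}}\cdot\frac{\|Y_0\|_F}{n\sqrt{d_2}} .
\]
The first factor is the \emph{displacement} $\|S-\bar S\|_F/\sqrt{d_2}$. Its mean square is at most $\frac{d_2(d_2+1)}{nD\,d_1}\le\frac25\,\varepsilon^2/d_1$: the slice is one of $d_1$ independent slices and contributes a $1/d_1$ share of the variance of $Z$. The second factor is the \emph{sensitivity}, the norm of the linear functional $S\mapsto n_1^{-1}\sum_iy_i^TSy_i$ on traceless matrices with respect to the normalized Frobenius norm. Its mean square is at most $\frac25\,\varepsilon^2d_1$. The gain of $\sqrt{d_1}$ in the displacement cancels the loss of $\sqrt{d_1}$ in the sensitivity. For the true minimizer there is no formula for the displacement; strong convexity of $F$ on $\mathcal B$ takes its place (Lemma~\ref{lem:stability}). The sensitivity is bounded in \eqref{eq:rankone}.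

\section{Gaussian estimates}\label{sec:gauss}

\subsection{Parameters}
From now on $L\ge5d$ and $0<\varepsilon\le1/(Km^2)$. We set
\[
\eta=73\,\varepsilon,\qquad\delta=C_3\,\varepsilon,
\]
where $C_3\ge8$ is the absolute constant of Lemma~\ref{lem:G}, and we require $K\ge200(73+C_3)$, so that
\begin{equation}\label{eq:small}
m(m\eta+\delta)\le\tfrac1{200}.
\end{equation}
Since $m\ge2$, this gives $m\eta+\delta\le\frac1{400}$, $2\eta\le m\eta$, $e^{m\eta}\le2$, and $e^{k\eta}-1\le2k\eta$ for $0\le k\le m$. The letter $C$ denotes absolute constants that may change from line to line. The constants $C_3$, $C_4$, $C_5$, $K$ are fixed in this order. Put $n_{ab}=nD/(d_ad_b)$. We use repeatedly that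
\begin{equation}\label{eq:arith}
\frac d{\sqrt{nD}}\le\varepsilon,\qquad\frac L{nD}=\frac{\varepsilon^2}d,\qquad\frac L{n_a}=\frac{\varepsilon^2d_a}d\le\varepsilon^2\le 1,\qquad\frac{\sqrt{n_aL}}{nD}=\frac\varepsilon{\sqrt{d\,d_a}} .
\end{equation}

\subsection{Standard facts}
Here $g$ is a standard Gaussian vector, a standard Gaussian matrix is one with independent $N(0,1)$ entries, Lipschitz constants of functions of matrices refer to the Euclidean (Frobenius) norm of all entries, and $\|Z\|_{L_q}=(\mathbb E|Z|^q)^{1/q}$.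
\begin{itemize}
\item[(G1)] \emph{Gaussian concentration.} If $\varphi$ is $\ell$-Lipschitz, then $\mathbb P(\varphi(g)>\mathbb E\varphi(g)+\ell\sqrt{2t})\le e^{-t}$ for $t\ge0$, and $\|\varphi(g)-\mathbb E\varphi(g)\|_{L_q}\le C\ell\sqrt q$ for $q\ge1$.
\item[(G2)] If $\mathcal A$ is a fixed linear map, then $\mathbb P(\|\mathcal Ag\|>\|\mathcal A\|_F+\sqrt{2t}\,\|\mathcal A\|_{\mathrm{op}})\le e^{-t}$. This is (G1) for $\varphi(g)=\|\mathcal Ag\|$, since $\mathbb E\|\mathcal Ag\|^2=\|\mathcal A\|_F^2$.
\item[(G3)] \emph{Laurent--Massart.} If $Q\succeq0$ is fixed, then $\mathbb P(|g^TQg-\operatorname{tr}Q|>2\|Q\|_F\sqrt t+2\|Q\|_{\mathrm{op}}t)\le2e^{-t}$.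
\item[(G4)] \emph{Markov.} $\mathbb P(|Z|>e\|Z\|_{L_q})\le e^{-q}$.
\item[(G5)] \emph{Sudakov--Fernique.} If $(X_\tau)$ and $(Y_\tau)$ are centered Gaussian processes on the same index set, continuous on a compact set, with $\mathbb E(X_\tau-X_{\tau'})^2\le\mathbb E(Y_\tau-Y_{\tau'})^2$ for all $\tau,\tau'$, then $\mathbb E\sup X_\tau\le\mathbb E\sup Y_\tau$.
\item[(G6)] \emph{Nets.} The unit sphere of $\mathbb R^k$ has a $\frac14$-net $\mathcal N$ with at most $9^k$ points, and $\|X\|_{\mathrm{op}}\le2\max_{v\in\mathcal N}|v^TXv|$ for symmetric $X$, because moving $v$ by $\frac14$ changes $v^TXv$ by at most $\frac12\|X\|_{\mathrm{op}}$. Since $\log9<\frac52$, we have $9^k\le e^{s/2}$ when $s\ge5k$.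
\end{itemize}

For matrices $V_1,\dots,V_N$ of size $k\times l$ define
\[
\sigma(V)=\sup\sum_{j=1}^Nz_j\,y^TV_jx=\sup\Bigl(\sum_j(y^TV_jx)^2\Bigr)^{1/2},
\]
the suprema over unit vectors $x\in\mathbb R^l$, $y\in\mathbb R^k$, $z\in\mathbb R^N$. This is a norm bounded by the Euclidean norm of $V$, so it is $1$-Lipschitz. For unit vectors, changing one factor at a time gives
\[
\|x\otimes y\otimes z-x'\otimes y'\otimes z'\|^2\le3\bigl(\|x-x'\|^2+\|y-y'\|^2+\|z-z'\|^2\bigr).
\]
If the $V_j$ are independent standard Gaussian, (G5) with the comparison process $\sqrt3(\langle g,x\rangle+\langle g',y\rangle+\langle g'',z\rangle)$, where $g,g',g''$ are independent standard Gaussian vectors, and then (G1) give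
\begin{equation}\label{eq:sigma}
\mathbb E\sigma(V)\le\sqrt3\bigl(\sqrt N+\sqrt k+\sqrt l\bigr),\qquad\|\sigma(V)\|_{L_q}\le C\bigl(\sqrt N+\sqrt k+\sqrt l+\sqrt q\bigr).
\end{equation}
For $N=1$, $\sigma$ is the operator norm, so a $k\times l$ standard Gaussian matrix has $\|\,\|V\|_{\mathrm{op}}\|_{L_q}\le C(\sqrt k+\sqrt l+\sqrt q)$.

\subsection{Two quadratic expressions}
A quadratic function of a Gaussian is not Lipschitz. The following lemma replaces it by a bilinear function of two independent Gaussians, which is Lipschitz in each one given the other.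

\begin{lemma}\label{lem:decoupling}
Let $G,U,V$ be independent standard Gaussian vectors of the same dimension and $q\ge1$.
\begin{itemize}
\item[(a)] If $\beta$ is a bilinear map with values in a finite-dimensional normed space, then $\bigl\|\,\|\beta(G,G)-\mathbb E\beta(G,G)\|\,\bigr\|_{L_q}\le2\bigl\|\,\|\beta(U,V)\|\,\bigr\|_{L_q}$.
\item[(b)] If $Z(U,V)$ is $\ell(V)$-Lipschitz in $U$, then $\|Z\|_{L_q}\le\|\mathbb E_UZ\|_{L_q}+C\sqrt q\,\|\ell(V)\|_{L_q}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $G'$ be an independent copy of $G$. By Jensen's inequality in $G'$, the left side is at most the $L_q$ norm of $\|\beta(G,G)-\beta(G',G')\|$. The vectors $U=(G+G')/\sqrt2$ and $V=(G-G')/\sqrt2$ are independent standard Gaussian, and expanding gives $\beta(G,G)-\beta(G',G')=\beta(U,V)+\beta(V,U)$. The two summands have the same law.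

(b) By (G1) given $V$, $\mathbb E|Z-\mathbb E_UZ|^q\le\mathbb E(C\sqrt q\,\ell(V))^q$.
\end{proof}

The first application bounds the analogue of the matrix $Y$ of Section~\ref{sec:two}.

\begin{lemma}\label{lem:frob}
Let $\Gamma$ be a $k\times N$ standard Gaussian matrix, $Q$ a fixed symmetric $N\times N$ matrix with $\|Q\|_{\mathrm{op}}\le2$, and $q\ge k\ge1$. Then
\[
\bigl\|\,\|\Gamma Q\Gamma^T-(\operatorname{tr}Q)I\|_F\bigr\|_{L_q}\le C\bigl(\sqrt N\,k+\sqrt{Nq}+q\bigr).
\]
\end{lemma}

\begin{proof}
We have $\mathbb E\,\Gamma Q\Gamma^T=(\operatorname{tr}Q)I$. By Lemma~\ref{lem:decoupling}(a) it suffices to bound $Z=\|UQV^T\|_F$ with $U,V$ independent copies of $\Gamma$. Each of the $k$ rows of $U$ contributes $\|QV^T\|_F^2$ to $\mathbb E_UZ^2$, so $\mathbb E_UZ\le2\sqrt k\,\|V\|_F$. Also $Z$ is $2\|V\|_{\mathrm{op}}$-Lipschitz in $U$. By Lemma~\ref{lem:decoupling}(b), (G1) for $\|V\|_F$, and \eqref{eq:sigma},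
\[
\|Z\|_{L_q}\le C\sqrt k\bigl(\sqrt{Nk}+\sqrt q\bigr)+C\sqrt q\bigl(\sqrt N+\sqrt k+\sqrt q\bigr),
\]
and $\sqrt{kq}\le q$.
\end{proof}

The second application controls the pairwise marginals. By \eqref{eq:unfold}, $nD\langle\rho_{ab},A\otimes B\rangle=\sum_j\langle A,G_jBG_j^T\rangle$ with $N=n_{ab}$ independent standard Gaussian $d_a\times d_b$ matrices $G_j$, and we need this uniformly in $A$ and $B$ of Frobenius norm $1$. A union bound over nets of matrices is too costly. The nets have cardinality exponential in $d^2$, and (G3) with $t$ of order $d^2$ gives the deviation $\sqrt N\,d+d^2$. For $d_a=d_b=d$ the normalized error that we need is this deviation times $d/(nD)$, and its second term $d^3/(nD)$ can be as large as $d\varepsilon^2/5$. A moment computation removes that term.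

\begin{lemma}\label{lem:tensor}
Let $G_1,\dots,G_N$ be independent standard Gaussian $k\times l$ matrices and $T=\sum_jG_j\otimes G_j$. For $q\ge1$,
\[
\bigl\|\,\|T-\mathbb ET\|_{\mathrm{op}}\bigr\|_{L_q}\le C\bigl[\sqrt N(k+l)+\sqrt q\,(\sqrt N+\sqrt k+\sqrt l)+q\bigr].
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:decoupling}(a) it suffices to bound $Z=\|S\|_{\mathrm{op}}$, where $S=\sum_jU_j\otimes V_j$ and $U,V$ are independent copies of $G$.

\emph{The mean (Pisier's moment trick).} Let $p=\max(k,l)$, and for $J=(j_1,\dots,j_{2p})\in\{1,\dots,N\}^{2p}$ let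
\[
\mu(J)=\mathbb E\operatorname{tr}\bigl(U_{j_1}U_{j_2}^TU_{j_3}U_{j_4}^T\cdots U_{j_{2p-1}}U_{j_{2p}}^T\bigr).
\]
The trace is multiplicative over tensor products, and $U,V$ are independent with the same law, so $\mathbb E\operatorname{tr}(SS^T)^p=\sum_J\mu(J)^2$. Each $\mu(J)$ is a sum of expectations of monomials in independent standard Gaussians, and such an expectation is nonnegative; so $\mu(J)\ge0$ and $\sum_J\mu(J)^2\le\max_J\mu(J)\cdot\sum_J\mu(J)$. Put $\omega=\mathbb E\|U_1\|_{\mathrm{op}}^{2p}$. By H\"older's inequality, $\mu(J)\le k\,\mathbb E\prod_i\|U_{j_i}\|_{\mathrm{op}}\le k\omega$. The point of the trick is that the unsquared sum factors: $\sum_jU_j$ has the law of $\sqrt N\,U_1$, so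
\[
\sum_J\mu(J)=\mathbb E\operatorname{tr}\Bigl[\Bigl(\sum_jU_j\Bigr)\Bigl(\sum_jU_j\Bigr)^T\Bigr]^p=N^p\,\mathbb E\operatorname{tr}(U_1U_1^T)^p\le N^pk\omega .
\]
Hence $\mathbb EZ^{2p}\le k^2N^p\omega^2$. By \eqref{eq:sigma}, $\omega^{1/(2p)}\le C\sqrt p$, and $k^{1/p}\le p^{1/p}\le2$. Therefore $\mathbb EZ\le k^{1/p}\sqrt N\,\omega^{1/p}\le C\sqrt N(k+l)$.

\emph{Lipschitz constants.} We claim that for all tuples $A=(A_j)$, $B=(B_j)$ of $k\times l$ matrices
\begin{equation}\label{eq:lip}
\Bigl\|\sum_jA_j\otimes B_j\Bigr\|_{\mathrm{op}}\le\Bigl(\sum_j\|A_j\|_F^2\Bigr)^{1/2}\sigma(B),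
\end{equation}
and that the same holds with the roles of $A$ and $B$ exchanged. The left side is the supremum of $\sum_j\langle Y,A_jXB_j^T\rangle=\sum_j\langle A_j,YB_jX^T\rangle$ over $X\in\mathbb R^{l\times l}$, $Y\in\mathbb R^{k\times k}$ of Frobenius norm at most $1$. By Cauchy--Schwarz it suffices to show that
\[
\sum_j\|YB_jX^T\|_F^2=\sum_j\operatorname{tr}\bigl(Y^TY\,B_j\,X^TX\,B_j^T\bigr)\le\sigma(B)^2 .
\]
The middle expression is bilinear in $Y^TY$ and $X^TX$. These are positive semidefinite of trace at most $1$, hence convex combinations of $0$ and rank-one projections $yy^T$, $xx^T$, and at such projections the expression equals $\sum_j(y^TB_jx)^2\le\sigma(B)^2$. Exchanging the two tensor factors in the domain and in the range preserves the operator norm, which gives the symmetric statement.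

\emph{Moments.} By \eqref{eq:lip}, $Z$ is $\sigma(V)$-Lipschitz in $U$. By the symmetric statement, $h(V)=\mathbb E_UZ$ satisfies $|h(V)-h(V')|\le\mathbb E_U\|\sum_jU_j\otimes(V_j-V_j')\|_{\mathrm{op}}\le\mathbb E\sigma(U)\cdot(\sum_j\|V_j-V_j'\|_F^2)^{1/2}$. Lemma~\ref{lem:decoupling}(b) and (G1) for $h$ give
\[
\|Z\|_{L_q}\le\mathbb EZ+C\sqrt q\,\mathbb E\sigma(U)+C\sqrt q\,\|\sigma(V)\|_{L_q},
\]
and \eqref{eq:sigma} completes the proof.
\end{proof}

\subsection{The event $\mathcal G$}
Let $\mathcal G$ be the event that for all $a\ne b$ and all symmetric $A,B$ of sizes $d_a,d_b$,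
\begin{equation}\label{eq:G}
\Bigl|\langle\rho_{ab},A\otimes B\rangle-\frac{\operatorname{tr}A\operatorname{tr}B}{d_ad_b}\Bigr|\le\delta\,\frac{\|A\|_F\|B\|_F}{\sqrt{d_ad_b}},\qquad\|d_a\rho_a-I\|_{\mathrm{op}}\le\delta .
\end{equation}
The first condition, \emph{pairwise expansion}, says that the factors $a$ and $b$ are nearly uncorrelated under $\rho$. It does not say that $d_ad_b\rho_{ab}$ is close to $I$ in operator norm; for $m=2$ that matrix has rank at most $n$. The second condition is the oracle bound.

\begin{lemma}\label{lem:G}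
There is an absolute constant $C_3\ge8$ such that $\mathbb P(\mathcal G^c)\le Cm^2e^{-L/2}$ whenever $L\ge5d$, $\varepsilon\le1$ and $\delta=C_3\varepsilon$.
\end{lemma}

\begin{proof}
Fix $a\ne b$, let $N=n_{ab}$, let $G_j$ be as above and $T=\sum_jG_j\otimes G_j$. Then $nD\langle\rho_{ab},A\otimes B\rangle=\langle A,TB\rangle$, with mean $N\operatorname{tr}A\operatorname{tr}B$. So the first condition holds if $\|T-\mathbb ET\|_{\mathrm{op}}\le\delta\,nD/\sqrt{d_ad_b}=\delta\sqrt N\sqrt{nD}$. Apply Lemma~\ref{lem:tensor} with $q=L$ and (G4). Since $L\ge5d$, we have $\sqrt L(\sqrt{d_a}+\sqrt{d_b})\le2\sqrt{Ld}\le L$, so with probability at least $1-e^{-L}$,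
\[
\frac{\|T-\mathbb ET\|_{\mathrm{op}}}{\sqrt N\sqrt{nD}}\le C\Bigl(\frac d{\sqrt{nD}}+\sqrt{\frac L{nD}}+\frac{L\sqrt{d_ad_b}}{nD}\Bigr)\le C\Bigl(\varepsilon+\frac\varepsilon{\sqrt d}+\varepsilon^2\Bigr)
\]
by \eqref{eq:arith}. Take a union bound over the pairs.

For a unit vector $v\in\mathbb R^{d_a}$, \eqref{eq:vMv} with $\Theta=I$ shows that $n_a\,v^Td_a\rho_av=g^Tg$ with $g$ standard Gaussian in $\mathbb R^{n_a}$. By (G3) with $t=L$, $|v^T(d_a\rho_a-I)v|\le2\sqrt{L/n_a}+2L/n_a\le4\varepsilon$ with probability at least $1-2e^{-L}$. By (G6), with a net of at most $9^{d_a}\le e^{L/2}$ points, $\|d_a\rho_a-I\|_{\mathrm{op}}\le8\varepsilon$ with probability at least $1-2e^{-L/2}$. Take a union bound over $a$.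
\end{proof}

\section{Strong convexity on the ball}\label{sec:convex}

The cross terms in the second derivative \eqref{eq:derivs} have the form $\langle\rho,A\otimes B\otimes\Theta_{\neg ab}\rangle$. They involve all of $\rho$, while $\mathcal G$ controls only pairwise marginals. This is the reason for working on an operator-norm ball: there $\Theta_{\neg ab}$ is within $2m\eta$ of $I$ in operator norm, and positivity of $\rho$ bounds the error by a pairwise marginal again.

\begin{lemma}\label{lem:estimates}
Suppose that $\mathcal G$ holds. Let $\Theta\in\mathcal B$, let $H$ be a direction, $A_b=\Theta_b^{1/2}H_b\Theta_b^{1/2}$ and $\alpha=\langle\rho,\Theta\rangle$. For all $a\ne b$ and all unit vectors $v\in\mathbb R^{d_a}$,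
\begin{align}
|\langle\rho^\Theta,H_a\otimes H_b\otimes I\rangle|&\le20(m\eta+\delta)\,u_au_b,\label{eq:cross}\\
d_a|\langle\rho,vv^T\otimes A_b\otimes\Theta_{\neg ab}\rangle|&\le6(m\eta+\delta\sqrt{d_a})\,u_b,\label{eq:rankone}\\
|\langle\rho^\Theta,H_a\rangle|&\le10(m\eta+\delta)\,u_a,\label{eq:linear}\\
\langle\rho^\Theta,H_a^2\rangle&\ge e^{-m\eta}(1-\delta)\,u_a^2,\label{eq:diag}\\
\tfrac12\le e^{-m\eta}(1-\delta)&\le\alpha\le e^{m\eta}(1+\delta).\label{eq:alpha}
\end{align}
\end{lemma}

\begin{proof}
We have $\|A_b\|_F\le e^\eta\|H_b\|_F$ and $\|A_b\|_1\le\sqrt{d_b}\,\|A_b\|_F$. Since $H_b$ is traceless, $\operatorname{tr}A_b=\langle\Theta_b-I,H_b\rangle$, which is at most $2\eta\|H_b\|_1\le2\eta\sqrt{d_b}\,\|H_b\|_F$ in absolute value. Thus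
\begin{equation}\label{eq:Ab}
\|A_b\|_F\le2\sqrt{d_b}\,u_b,\qquad\|A_b\|_1\le2d_bu_b,\qquad|\operatorname{tr}A_b|\le2\eta\,d_bu_b .
\end{equation}
For symmetric $X$ let $|X|=(X^2)^{1/2}$. From $-|X|\preceq X\preceq|X|$ and $\rho\succeq0$ we get $|\langle\rho,X\rangle|\le\langle\rho,|X|\rangle$. Write $\Theta_{\neg ab}=I+R$; the eigenvalues of $\Theta_{\neg ab}$ lie in $[e^{-m\eta},e^{m\eta}]$, so $\|R\|_{\mathrm{op}}\le2m\eta$. For symmetric $A$ on factor $a$, $|A\otimes A_b\otimes R|=|A|\otimes|A_b|\otimes|R|\preceq2m\eta\,|A|\otimes|A_b|\otimes I$. Applying \eqref{eq:G} to the pairs $(A,A_b)$ and $(|A|,|A_b|)$,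
\begin{multline}\label{eq:master}
|\langle\rho,A\otimes A_b\otimes\Theta_{\neg ab}\rangle|\le\frac{|\operatorname{tr}A|\,|\operatorname{tr}A_b|}{d_ad_b}+\delta\frac{\|A\|_F\|A_b\|_F}{\sqrt{d_ad_b}}\\
+2m\eta\Bigl[\frac{\|A\|_1\|A_b\|_1}{d_ad_b}+\delta\frac{\|A\|_F\|A_b\|_F}{\sqrt{d_ad_b}}\Bigr].
\end{multline}
For $A=A_a$ the left side is that of \eqref{eq:cross}, and by \eqref{eq:Ab} the right side is at most $[4\eta^2+4\delta+8m\eta(1+\delta)]u_au_b\le20(m\eta+\delta)u_au_b$. For $A=vv^T$ the trace and both norms of $A$ equal $1$, and $d_a$ times the right side is at most $[2\eta+2\delta\sqrt{d_a}+4m\eta+4m\eta\,\delta\sqrt{d_a}]u_b$; since $2\eta\le m\eta$ and $4m\eta\le1$, this gives \eqref{eq:rankone}.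

For \eqref{eq:linear} write $\Theta_{\neg a}=I+R'$ with $\|R'\|_{\mathrm{op}}\le2m\eta$. Then $\langle\rho^\Theta,H_a\rangle=\langle\rho_a,A_a\rangle+\langle\rho,A_a\otimes R'\rangle$, and the second condition in \eqref{eq:G} gives
\[
|\langle\rho^\Theta,H_a\rangle|\le\frac{|\operatorname{tr}A_a|}{d_a}+\delta\frac{\|A_a\|_1}{d_a}+2m\eta(1+\delta)\frac{\|A_a\|_1}{d_a}\le\bigl[2\eta+2\delta+4m\eta(1+\delta)\bigr]u_a .
\]
For \eqref{eq:diag}, $\Theta_{\neg a}\succeq e^{-(m-1)\eta}I$ and $\rho_a\succeq\frac{1-\delta}{d_a}I$ give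
\[
\langle\rho^\Theta,H_a^2\rangle\ge e^{-(m-1)\eta}\langle\rho_a,\Theta_a^{1/2}H_a^2\Theta_a^{1/2}\rangle\ge e^{-(m-1)\eta}\,\frac{1-\delta}{d_a}\operatorname{tr}(\Theta_aH_a^2)\ge e^{-m\eta}(1-\delta)u_a^2 .
\]
Finally $e^{-m\eta}I\preceq\Theta\preceq e^{m\eta}I$ and $\operatorname{tr}\rho=\operatorname{tr}\rho_a\in[1-\delta,1+\delta]$ give \eqref{eq:alpha}, where $e^{-m\eta}(1-\delta)\ge1-m\eta-\delta\ge\frac12$.
\end{proof}

\begin{lemma}\label{lem:strong}
Suppose that $\mathcal G$ holds. If $\gamma$ is a geodesic with direction $H$ and $\gamma(t)\in\mathcal B$, then $(F\circ\gamma)''(t)\ge\frac12\|H\|^2$.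
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:geodesics}(b) we may take $t=0$. With $\Theta=\gamma(0)$, \eqref{eq:derivs} reads
\[
(F\circ\gamma)''(0)=\frac1\alpha\sum_a\langle\rho^\Theta,H_a^2\rangle+\frac1\alpha\sum_{a\ne b}\langle\rho^\Theta,H_a\otimes H_b\otimes I\rangle-\frac1{\alpha^2}\Bigl(\sum_a\langle\rho^\Theta,H_a\rangle\Bigr)^2 .
\]
Use Lemma~\ref{lem:estimates} and $(\sum_au_a)^2\le m\|H\|^2$. The first term is at least $e^{-2m\eta}\frac{1-\delta}{1+\delta}\|H\|^2\ge(1-2m\eta-2\delta)\|H\|^2$, the second is at least $-40m(m\eta+\delta)\|H\|^2$, and the third is at least $-400m(m\eta+\delta)^2\|H\|^2$. By \eqref{eq:small} the sum is at least $(1-\frac2{400}-\frac{40}{200}-\frac{400}{200\cdot400})\|H\|^2\ge\frac12\|H\|^2$.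
\end{proof}

On $\mathcal G$ we have $\rho\ne0$, so $F$ is continuous on the compact set $\mathcal B$ and has a minimizer there. It is unique, since two distinct minimizers would be joined by a geodesic in $\mathcal B$ along which $F$ is strictly convex. \emph{On $\mathcal G$, we denote this minimizer by $\widehat\Theta$.}

\begin{remark}\label{rem:frob}
Strong convexity alone does not place $\widehat\Theta$ inside $\mathcal B$. Let $\gamma$ be the geodesic from $I$ to $\widehat\Theta$, with direction $H_a=\log\widehat\Theta_a$, and $\varphi=F\circ\gamma$. Then $\varphi'(1)\le0$ by optimality, and $|\langle\rho_a,H_a\rangle|=|\langle d_a\rho_a-I,H_a\rangle|/d_a\le\delta u_a$, so $\frac12\|H\|^2\le\varphi'(1)-\varphi'(0)\le2\delta\sqrt m\,\|H\|$. This gives $\|\log\widehat\Theta_a\|_F\le4\delta\sqrt{md_a}$, which as a bound on the operator norm is too large by a factor $\sqrt{md_a}$. The next section runs the same argument from a much closer starting point.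
\end{remark}

\section{Leaving out one direction}\label{sec:loo}

Fix $a$ with $d_a\ge2$ and a unit vector $v\in\mathbb R^{d_a}$. Let $\Pi=I-vv^T$ and
\[
y_i=(v^T\otimes I)x_i,\qquad w_i=(\Pi\otimes I)x_i,\qquad\text{so that}\qquad x_i=v\otimes y_i+w_i .
\]
The stacked vector $y=(y_1,\dots,y_n)\in\mathbb R^{n_a}$ is standard Gaussian and independent of $w=(w_1,\dots,w_n)$, since these are the components of a standard Gaussian vector in orthogonal subspaces. Replace the slice by its expectation:
\[
\bar\rho=\mathbb E[\rho\mid w]=\frac1{nD}\sum_i\bigl(w_iw_i^T+vv^T\otimes I\bigr),\qquad\bar F(\Theta)=\log\langle\bar\rho,\Theta\rangle .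
\]
Let $\bar\Theta$ be a minimizer of $\bar F$ over $\mathcal B$, chosen as a measurable function of $w$. Such a choice exists by the measurable maximum theorem \cite[Theorem 18.19]{AB}: a function of $(w,\Theta)$ that is jointly continuous, with $\Theta$ in a fixed compact metrizable set, has a minimizer that depends measurably on $w$. Here $\bar\rho\ne0$ for every $w$, so $\bar F$ is jointly continuous. Thus $\bar\Theta$ is defined for every $w$, lies in $\mathcal B$, and \emph{is independent of $y$}. We need neither uniqueness of $\bar\Theta$ nor strong convexity of $\bar F$, only the first-order inequality at $\bar\Theta$.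

Let $W$ be the $d_a\times n_a$ unfolding of $w$ along factor $a$. Then $W=\Pi W$ and $WW^T=nD\,\Pi\rho_a\Pi$, so
\begin{equation}\label{eq:W}
\|W\|_{\mathrm{op}}^2\le(1+\delta)n_a\le2n_a\qquad\text{on }\mathcal G .
\end{equation}

\subsection{The displacement}

\begin{lemma}\label{lem:stability}
There are an absolute constant $C_4$ and an event $\mathcal E_v$ with $\mathbb P(\mathcal E_v^c)\le(2m+1)e^{-L}$ such that on $\mathcal G\cap\mathcal E_v$ the direction $H$ of the geodesic from $\bar\Theta$ to $\widehat\Theta$ satisfies $\|H\|\le C_4\sqrt m\,\varepsilon/\sqrt{d_a}$.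
\end{lemma}

\begin{proof}
\emph{Step 1: two optimality conditions.} Suppose that $\mathcal G$ holds, and let $\gamma$ be the geodesic with $\gamma(0)=\bar\Theta$, $\gamma(1)=\widehat\Theta$. It lies in $\mathcal B$ for $0\le t\le1$ by Lemma~\ref{lem:ball}(a). Optimality of $\widehat\Theta$ gives $(F\circ\gamma)'(1)\le0$, so Lemma~\ref{lem:strong} gives $-(F\circ\gamma)'(0)\ge\frac12\|H\|^2$. By \eqref{eq:derivs} and \eqref{eq:alpha}, $-\langle\rho,\bar\Theta^{1/2}H\bar\Theta^{1/2}\rangle\ge\frac14\|H\|^2$. Optimality of $\bar\Theta$ gives $(\bar F\circ\gamma)'(0)\ge0$, that is, $\langle\bar\rho,\bar\Theta^{1/2}H\bar\Theta^{1/2}\rangle\ge0$. Adding, with $\Delta=\rho-\bar\rho$,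
\begin{equation}\label{eq:step1}
\tfrac14\|H\|^2\le\bigl|\langle\Delta,\bar\Theta^{1/2}H\bar\Theta^{1/2}\rangle\bigr| .
\end{equation}
It matters that the right side is evaluated at $\bar\Theta$ and not at $\widehat\Theta$. The direction $H$ still depends on $y$, but it enters linearly, and we remove it by Cauchy--Schwarz.

\emph{Step 2: expanding the right side.} Put $A_b=\bar\Theta_b^{1/2}H_b\bar\Theta_b^{1/2}$, so that $\bar\Theta^{1/2}H\bar\Theta^{1/2}=\sum_bA_b\otimes\bar\Theta_{\neg b}$ and $\|A_b\|_F\le2\sqrt{d_b}\,u_b$. We have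
\[
nD\,\Delta=\sum_i\bigl[vv^T\otimes(y_iy_i^T-I)+(v\otimes y_i)w_i^T+w_i(v\otimes y_i)^T\bigr].
\]
For $b\ne a$ let $Q_b=I_n\otimes\bar\Theta_{\neg ab}$, of size $n_{ab}$, and let $\Gamma_b$ be the $d_b\times n_{ab}$ unfolding of $(y_i)_i$ along factor $b$. Let $\xi=\Pi\bar\Theta_av=\Pi(\bar\Theta_a-I)v$, so $\|\xi\|\le2\eta\le1$, and let $\Omega_b$ be the $d_b\times n_{ab}$ unfolding of the vectors $(\xi^T\otimes I)w_i$. Since $w_i=(\Pi\otimes I)w_i$, we have $(v^T\bar\Theta_a\otimes I)w_i=(\xi^T\otimes I)w_i$, and \eqref{eq:unfold} gives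
\begin{equation}\label{eq:bterm}
nD\langle\Delta,\bar\Theta_a\otimes A_b\otimes\bar\Theta_{\neg ab}\rangle=(v^T\bar\Theta_av)\langle A_b,\Gamma_bQ_b\Gamma_b^T-(\operatorname{tr}Q_b)I\rangle+2\langle A_b,\Gamma_bQ_b\Omega_b^T\rangle .
\end{equation}
For the factor $a$ let $Q_a=I_n\otimes\bar\Theta_{\neg a}$, of size $n_a$. If $W_i$ is the matrix of $w_i$, then $(A_av\otimes\bar\Theta_{\neg a}y_i)^Tw_i=(A_av)^TW_i\bar\Theta_{\neg a}y_i$, so
\begin{equation}\label{eq:aterm}
nD\langle\Delta,A_a\otimes\bar\Theta_{\neg a}\rangle=(v^TA_av)\bigl(y^TQ_ay-\operatorname{tr}Q_a\bigr)+2\langle A_av,WQ_ay\rangle .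
\end{equation}

\emph{Step 3: the event $\mathcal E_v$.} Condition on $w$. Then $Q_a,Q_b,\Omega_b,W$ are fixed, $\|Q_a\|_{\mathrm{op}},\|Q_b\|_{\mathrm{op}}\le2$, and $y$, $\Gamma_b$ are standard Gaussian. Also $\|\Omega_b\|_F=\|W^T\xi\|\le\|W\|_{\mathrm{op}}$, because both $\Omega_b$ and $W^T\xi$ list the entries of the vectors $(\xi^T\otimes I)w_i$. Let $\mathcal E_v$ be the event that the following hold for all $b\ne a$; none of them involves $H$:
\begin{itemize}
\item[(1)] $\|\Gamma_bQ_b\Gamma_b^T-(\operatorname{tr}Q_b)I\|_F\le C(\sqrt{n_{ab}}\,d_b+\sqrt{n_{ab}L}+L)$;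
\item[(2)] $\|\Gamma_bQ_b\Omega_b^T\|_F\le4\|W\|_{\mathrm{op}}\sqrt L$;
\item[(3)] $|y^TQ_ay-\operatorname{tr}Q_a|\le8\sqrt{n_aL}$;
\item[(4)] $\|WQ_ay\|\le4\|W\|_{\mathrm{op}}\sqrt L$.
\end{itemize}
Bound (1) fails with conditional probability at most $e^{-L}$ by Lemma~\ref{lem:frob} with $k=d_b$, $q=L\ge d_b$, and (G4). For (2), the linear map $\Gamma\mapsto\Gamma Q_b\Omega_b^T$ acts on each of the $d_b$ rows by the same matrix $Q_b\Omega_b^T$, whose Frobenius norm is at most $2\|W\|_{\mathrm{op}}$. So the map has Frobenius norm at most $2\sqrt{d_b}\,\|W\|_{\mathrm{op}}$ and operator norm at most $2\|W\|_{\mathrm{op}}$; apply (G2) with $t=L$ and use $\sqrt{d_b}+\sqrt{2L}\le(5^{-1/2}+2^{1/2})\sqrt L\le2\sqrt L$. For (4), the matrix $WQ_a$ has $d_a$ rows and operator norm at most $2\|W\|_{\mathrm{op}}$, hence Frobenius norm at most $2\sqrt{d_a}\,\|W\|_{\mathrm{op}}$, and (G2) applies with the same numbers. For (3), (G3) with $\|Q_a\|_F\le2\sqrt{n_a}$ gives the bound $4\sqrt{n_aL}+4L\le8\sqrt{n_aL}$, since $L\le n_a$, with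 failure probability $2e^{-L}$. For every $w$ the total conditional failure probability is at most $(2(m-1)+3)e^{-L}$.

\emph{Step 4: adding up.} On $\mathcal G\cap\mathcal E_v$, \eqref{eq:W} bounds the right sides of (2) and (4) by $6\sqrt{n_aL}$. Use $v^T\bar\Theta_av\le2$, $\sqrt{d_bn_{ab}}=\sqrt{nD/d_a}$ and \eqref{eq:arith}. The first term of \eqref{eq:bterm}, divided by $nD$, is at most
\[
C\Bigl(\frac{d_b}{\sqrt{d_a\,nD}}+\sqrt{\frac L{d_a\,nD}}+\frac{L\sqrt{d_b}}{nD}\Bigr)u_b\le C\Bigl(\frac\varepsilon{\sqrt{d_a}}+\frac\varepsilon{\sqrt{d_ad}}+\frac{\varepsilon^2}{\sqrt d}\Bigr)u_b\le\frac{C\varepsilon}{\sqrt{d_a}}\,u_b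
\]
in absolute value, and the second is at most $24\sqrt{d_b}\,u_b\sqrt{n_aL}/(nD)=24\varepsilon u_b\sqrt{d_b/(d\,d_a)}\le24\varepsilon u_b/\sqrt{d_a}$. In \eqref{eq:aterm}, $|v^TA_av|$ and $\|A_av\|$ are at most $\|A_a\|_F\le2\sqrt{d_a}\,u_a$, so the right side divided by $nD$ is at most $40\sqrt{d_a}\,u_a\sqrt{n_aL}/(nD)=40\varepsilon u_a/\sqrt d\le40\varepsilon u_a/\sqrt{d_a}$. The right side of \eqref{eq:step1} is therefore at most $C\varepsilon d_a^{-1/2}\sum_bu_b\le C\sqrt m\,\varepsilon d_a^{-1/2}\|H\|$.
\end{proof}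

\subsection{The whitened covariance in direction $v$}
We can now repeat the decomposition \eqref{eq:toy} for the true minimizer.

\begin{lemma}\label{lem:quadratic}
There is an absolute constant $C_5$ such that for every $0<s\le L$ there is an event $\mathcal E_v'(s)$ with $\mathbb P(\mathcal E_v'(s)^c)\le2e^{-s}$ and, on $\mathcal G\cap\mathcal E_v\cap\mathcal E'_v(s)$,
\[
|v^TM_a(\widehat\Theta)v-1|\le\zeta_a(s):=8\sqrt{sd_a/(nD)}+C_5m^2\varepsilon^2 .
\]
\end{lemma}

\begin{proof}
Let $\bar c=\prod_{b\ne a}(\operatorname{tr}\bar\Theta_b/d_b)$. We bound three differences.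

\emph{Fluctuation at $\bar\Theta$.} By \eqref{eq:vMv}, $v^TM_a(\bar\Theta)v=y^TQ_ay/n_a$ with $Q_a=I_n\otimes\bar\Theta_{\neg a}$, and $\operatorname{tr}Q_a/n_a=\bar c$. Let $\mathcal E_v'(s)$ be the event that $|v^TM_a(\bar\Theta)v-\bar c|\le8\sqrt{s/n_a}=8\sqrt{sd_a/(nD)}$. Given $w$, (G3) with $t=s\le L\le n_a$ bounds the deviation by $(4\sqrt{n_as}+4s)/n_a\le8\sqrt{s/n_a}$ with probability at least $1-2e^{-s}$.

\emph{Bias.} By Lemma~\ref{lem:ball}(b), $1\le\bar c\le e^{m\eta^2}\le1+2m\eta^2$.

\emph{Displacement times sensitivity.} Let $\gamma$ be the geodesic from $\bar\Theta$ to $\widehat\Theta$, with direction $H$. By Lemma~\ref{lem:geodesics}(b), $\dot\gamma_b(t)=A_b^{(t)}:=\gamma_b(t)^{1/2}H_b^{(t)}\gamma_b(t)^{1/2}$, so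
\[
\frac d{dt}\,v^TM_a(\gamma(t))v=\sum_{b\ne a}d_a\bigl\langle\rho,vv^T\otimes A_b^{(t)}\otimes\gamma(t)_{\neg ab}\bigr\rangle .
\]
For $0\le t\le1$ we have $\gamma(t)\in\mathcal B$. By \eqref{eq:rankone}, Cauchy--Schwarz and Lemma~\ref{lem:stability}, the absolute value of the derivative is at most
\[
6(m\eta+\delta\sqrt{d_a})\sqrt m\,\|H\|\le6C_4\,m\varepsilon\,\frac{m\eta+\delta\sqrt{d_a}}{\sqrt{d_a}}\le6C_4\,m\varepsilon(m\eta+\delta).
\]
With $\eta=73\varepsilon$ and $\delta=C_3\varepsilon$, the last two errors add up to at most $C_5m^2\varepsilon^2$ for $C_5=73^2+6C_4(73+C_3)$.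
\end{proof}

The radius $\eta$ enters $\zeta_a(s)$ only through the second-order term; the coefficient $8$ of the main term does not depend on it. This is what the uniform bound of Section~\ref{sec:two} lacked, and it is what allows us to choose $\eta$ larger than a fixed multiple of $\zeta_a$.

\section{Proof of Theorems~\ref{thm:main} and~\ref{thm:refined}}\label{sec:proof}

Let $K=\max\{200(73+C_3),C_5\}$. Then \eqref{eq:small} holds, $C_5m^2\varepsilon^2\le\varepsilon$, and $73\varepsilon=\eta\le\frac1{800}$. By \eqref{eq:arith},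
\[
\zeta_a:=\zeta_a(L)=8\varepsilon\sqrt{d_a/d}+C_5m^2\varepsilon^2\le9\varepsilon\le\tfrac18 .
\]

\emph{The good event.} For each $a$ with $d_a\ge2$ fix a $\frac14$-net $\mathcal N_a$ of the unit sphere of $\mathbb R^{d_a}$ with at most $9^{d_a}\le e^{L/2}$ points. Let $\mathcal G^+$ be the intersection of $\mathcal G$ with the events $\mathcal E_v\cap\mathcal E_v'(L)$ for all such $a$ and all $v\in\mathcal N_a$. By Lemmas~\ref{lem:G}, \ref{lem:stability} and~\ref{lem:quadratic},
\[
\mathbb P\bigl((\mathcal G^+)^c\bigr)\le Cm^2e^{-L/2}+m\,e^{L/2}(2m+3)e^{-L}\le Cm^2e^{-L/2}.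
\]
On $\mathcal G^+$, Lemma~\ref{lem:quadratic} and (G6) give $\|M_a(\widehat\Theta)-I\|_{\mathrm{op}}\le2\zeta_a\le\frac14$ for all $a$ with $d_a\ge2$. The comparison point $\bar\Theta$ changes with $v$, but the matrix $M_a(\widehat\Theta)$ does not, so the net argument applies to one matrix. Lemma~\ref{lem:criterion} with $\kappa=2\zeta_a$ gives
\begin{equation}\label{eq:final}
\|\log\widehat\Theta_a\|_{\mathrm{op}}\le8\zeta_a\le72\varepsilon<\eta,\qquad\|\widehat\Theta_a-I\|_{\mathrm{op}}\le16\zeta_a\le144\varepsilon .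
\end{equation}
For $d_a=1$ both left sides vanish.

\emph{Existence and uniqueness.} Let $\Theta^*\in\mathcal P$, $\Theta^*\ne\widehat\Theta$, let $\gamma$ be the geodesic with $\gamma(0)=\widehat\Theta$, $\gamma(1)=\Theta^*$ and direction $H\ne0$, and let $\varphi=F\circ\gamma$. By the strict inequality in \eqref{eq:final} and continuity, $\gamma(t)\in\mathcal B$ for $|t|\le t_0$ with some $0<t_0\le1$. Hence $0$ is a local minimum of $\varphi$ and $\varphi'(0)=0$. By Lemma~\ref{lem:strong}, $\varphi''>0$ on $[0,t_0]$, and by Lemma~\ref{lem:geodesics}(c), $\varphi''\ge0$ everywhere. So $\varphi'>0$ on $(0,1]$ and $F(\Theta^*)>F(\widehat\Theta)$. Thus $\widehat\Theta$ is the unique minimizer of $F$ on $\mathcal P$: the MLE exists, is unique, and has factors $\widehat\Theta_a$. With \eqref{eq:final} this proves Theorem~\ref{thm:main} and the first bound in Theorem~\ref{thm:refined}(i).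

\emph{The scalar.} Take $a$ with $d_a\ge2$. Then $\widehat\lambda^{-1}=\langle\rho,\widehat\Theta\rangle=\langle M_a(\widehat\Theta),\widehat\Theta_a\rangle/d_a$, which by Lemma~\ref{lem:ball}(b) lies in $[1-2\zeta_a,(1+2\zeta_a)(1+\eta^2)]$. Since $2\zeta_a\le18\varepsilon\le\frac14$ and $\eta^2=73\varepsilon\eta\le\varepsilon$, this interval is contained in $[1-18\varepsilon,1+20\varepsilon]$, and $|\widehat\lambda-1|\le24\varepsilon$.

\emph{A single factor.} For part (ii) we may assume $d_a\ge2$. Intersect $\mathcal G^+$ with the events $\mathcal E_v'(s)$, $v\in\mathcal N_a$. Since $s\ge5d_a$, the additional failure probability is at most $9^{d_a}\cdot2e^{-s}\le2e^{-s/2}$. On the intersection, $\|M_a(\widehat\Theta)-I\|_{\mathrm{op}}\le2\zeta_a(s)\le2\zeta_a\le\frac14$, and Lemma~\ref{lem:criterion} gives $\|\widehat\Theta_a-I\|_{\mathrm{op}}\le16\zeta_a(s)$. For the special case take $\varepsilon=\sqrt5\,d/\sqrt{nD}$ and $s=5d_a$. Then $L=5d\ge s$, the condition $\varepsilon\le1/(Km^2)$ becomes $nD\ge5K^2m^4d^2$,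 the failure probability is at most $C_2m^2e^{-5d/2}+C_2e^{-5d_a/2}\le2C_2m^2e^{-5d_a/2}$, and the error bound is $C_2\bigl(\sqrt5\,d_a/\sqrt{nD}+5m^2d^2/(nD)\bigr)$. This completes the proof of Theorem~\ref{thm:refined}. \qed

\begin{remark}\label{rem:hyp}
The hypothesis $L\ge5d$ is used to pay for the nets, of size $9^{d_a}$, out of the failure probability $e^{-L}$, and to bound the terms $d/\sqrt{nD}$ in Lemmas~\ref{lem:G} and~\ref{lem:stability} by $\varepsilon$. The hypothesis $\varepsilon\le1/(Km^2)$ is used twice. In Lemma~\ref{lem:strong}, the cross terms number $m(m-1)$, each is of size $(m\eta+\delta)u_au_b$, and together they must not cancel the diagonal terms; this is \eqref{eq:small}. In the choice of $K$, the second-order error $C_5m^2\varepsilon^2$ must be at most $\varepsilon$.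
\end{remark}

\section{Lower bounds}\label{sec:lower}

We prove Theorem~\ref{thm:lower} by restricting the supremum to the submodel $\lambda=1$, $\Theta_b=I$ for $b\ne a$. The data are then the $n_a=nD/d_a$ independent columns, with law $N(0,\Theta_a^{-1})$, of the unfolding along factor $a$. Write $\mathbb P_A$ for their joint law when $\Theta_a=A$, and say that the estimator \emph{fails at $A$} if $d_{\mathrm{op}}(\widetilde\Theta_a,A)\ge r$. If it does not fail, then $(1-r)A\prec\widetilde\Theta_a\prec(1+r)A$. We use the following standard facts, where $\mathrm{KL}$ is the Kullback--Leibler divergence.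
\begin{itemize}
\item If $\det A=\det B$, then $\mathrm{KL}(\mathbb P_A\|\mathbb P_B)=\frac{n_a}2\bigl(\operatorname{tr}(BA^{-1})-d_a\bigr)$.
\item \emph{Bretagnolle--Huber.} $\mathbb P(E)+\mathbb Q(E^c)\ge\frac12e^{-\mathrm{KL}(\mathbb P\|\mathbb Q)}$ for every event $E$.
\item \emph{Fano.} If $k\ge2$, $\mathrm{KL}(\mathbb P_i\|\mathbb P_j)\le\kappa$ for all $i,j\le k$, and $\psi$ is a measurable map to $\{1,\dots,k\}$, then $\max_j\mathbb P_j(\psi\ne j)\ge1-\frac{\kappa+\log2}{\log k}$.
\item \emph{Hoeffding.} If $\epsilon_1,\dots,\epsilon_k$ are independent uniform signs, then $\mathbb P(|\frac1k\sum_j\epsilon_j|>t)\le2e^{-kt^2/2}$.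
\end{itemize}

\subsection{The exponent}
Two hypotheses that differ in two coordinates suffice; $d_a\ge2$ is needed to keep the determinant equal to $1$. Let $\Theta_\pm=\exp(\pm tE)$ with $E=\operatorname{diag}(1,-1,0,\dots,0)$ and $e^{2t}=\frac{1+r}{1-r}$. If the estimator failed at neither $\Theta_+$ nor $\Theta_-$, its $(1,1)$ entry would be larger than $(1-r)e^t$ and smaller than $(1+r)e^{-t}$, and these two numbers are equal. So the complement of failure at $\Theta_+$ is contained in failure at $\Theta_-$. The divergence is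
\[
\frac{n_a}2\bigl(e^{2t}+e^{-2t}-2\bigr)=\frac{n_a}2\cdot\frac{(1+r)^2+(1-r)^2-2(1-r^2)}{1-r^2}=\frac{2n_ar^2}{1-r^2}\le\tfrac83n_ar^2 .
\]
By the Bretagnolle--Huber inequality, the two failure probabilities, each under its own law, add up to at least $\frac12e^{-\frac83n_ar^2}$. The larger is at least $\frac14\exp(-\frac83r^2nD/d_a)$.

\subsection{The sample size}
Let $c_1=1/1100$ and $nDr^2\le c_1d_a^2$. If $2\le d_a<64$, then $\frac83r^2nD/d_a\le\frac83\cdot64c_1<1$, and the first part gives a failure probability of at least $\frac1{4e}\ge c_1$.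

Let $d_a\ge64$. Two hypotheses detect only the fluctuation in one direction. To see the dimension we use exponentially many rank-one perturbations in nearly orthogonal directions. For independent uniform $u,u'\in\{\pm d_a^{-1/2}\}^{d_a}$, Hoeffding's inequality gives $\mathbb P(|\langle u,u'\rangle|>\frac12)\le2e^{-d_a/8}$. Let $x=e^{d_a/32}\ge2$ and $k=\lceil x\rceil$. Then $\binom k2\cdot2e^{-d_a/8}<(x+1)^2x^{-4}<1$, since $x+1<x^2$. By a union bound there is a set $\mathcal U$ of $k$ unit vectors with $|\langle u,u'\rangle|\le\frac12$ for distinct $u,u'\in\mathcal U$. Let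
\[
\Theta_u=\theta\,(I+4r\,uu^T),\qquad\theta=(1+4r)^{-1/d_a},
\]
which has determinant $1$. Suppose that the estimator fails at neither $\Theta_u$ nor $\Theta_{u'}$, with $u\ne u'$. Then $u^T\widetilde\Theta_au$ is larger than $(1-r)\theta(1+4r)$ and smaller than $(1+r)\theta(1+4r\langle u,u'\rangle^2)\le\theta(1+r)^2$. This forces $1+3r-4r^2<1+2r+r^2$, that is, $r>\frac15$, contrary to $r\le\frac18$. So there is at most one $u\in\mathcal U$ at which the estimator does not fail. Let $\psi$ be that $u$ if it exists, and a fixed element of $\mathcal U$ otherwise; then $\psi\ne u$ implies failure at $\Theta_u$. With $\beta=4r$ we have $(I+\beta uu^T)^{-1}=I-\frac\beta{1+\beta}uu^T$, so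
\[
\operatorname{tr}(\Theta_{u'}\Theta_u^{-1})-d_a=\beta-\frac\beta{1+\beta}-\frac{\beta^2}{1+\beta}\langle u,u'\rangle^2=\frac{\beta^2}{1+\beta}\bigl(1-\langle u,u'\rangle^2\bigr)\le16r^2,
\]
and the pairwise divergences are at most $8n_ar^2$. Since $\log k\ge d_a/32$, Fano's inequality bounds the largest failure probability from below by
\[
1-\frac{8n_ar^2+\log2}{d_a/32}\ge1-256\,\frac{nDr^2}{d_a^2}-\frac{32\log2}{64}\ge1-\frac{256}{1100}-\frac{\log2}2\ge\frac14\ge c_1 .
\]
This proves Theorem~\ref{thm:lower}. \qed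

\begin{thebibliography}{9}

\bibitem{AB}
Aliprantis and Border, Theorem 18.19 (measurable maximum theorem).

\bibitem{GCA}
\emph{Geodesic Convex Analysis of Group Scaling for the Paulsen Problem and the Tensor Normal Model},
\texttt{https://core.ac.uk/download/481629567.pdf}.

\end{thebibliography}
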